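\title{Density of the fixed point property among the equivalent norms of $\ell_1$}

\begin{abstract}
We prove that every equivalent norm $p$ on $\ell_1$ is a uniform limit, on the unit ball, of equivalent norms with the fixed point property for nonexpansive mappings. The approximating norms are explicit: $q=\big((p+\varepsilon N)^2+\varepsilon^2|\cdot|_w^2\big)^{1/2}$, where $N$ is a weighted supremum of norms of tails and $|\cdot|_w$ is a weighted $\ell_2$-norm. The same formula works for every continuous seminorm $p$ on a closed subspace of an $\ell_1$-sum of finite-dimensional spaces, and it shows that the norms with the fixed point property are homotopy dense. The proof combines a gain of convexity produced by $N$ with an equilibrium, obtained from Schauder's theorem, between near-minimizers of asymptotic functionals and coordinatewise limits of approximate fixed point sequences.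
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(X,\|\cdot\|)$ be a real or complex Banach space and let $\mathcal P(X)$ be the set of all norms on $X$ equivalent to $\|\cdot\|$, with the metric
\[
\rho(p,q)=\sup\{|p(x)-q(x)|:\ \|x\|\le1\}.
\]
Thus $\rho(p,q)\le\delta$ means that $|p(x)-q(x)|\le\delta\|x\|$ for all $x$. A map $T:C\to C$ on a subset $C\subset X$ is \emph{$p$-nonexpansive} if $p(Tx-Ty)\le p(x-y)$ for all $x,y\in C$. A norm $p\in\mathcal P(X)$ has the \emph{fixed point property} (FPP) if every $p$-nonexpansive map $T:C\to C$ on every nonempty, closed, bounded, convex set $C\subset X$ has a fixed point. We write $\mathcal P_{FPP}(X)$ for the set of such norms. The admissible sets $C$ are the same for all $p\in\mathcal P(X)$; only the class of maps depends on $p$.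

If $X$ is finite-dimensional, every norm has the FPP by Schauder's theorem: a continuous self-map of a nonempty compact convex subset of a normed space has a fixed point. In $\ell_1$ the property depends on the norm. The usual norm $\|\cdot\|_1$ fails it (Section~\ref{sec:simplex}), while P.~K.~Lin's renorming of $\ell_1$ has it. It is known that $\mathcal P_{FPP}(\ell_1)$ is neither open nor closed in $\mathcal P(\ell_1)$, and that its complement is dense. The question that we answer is posed in~\cite{rays}:
\begin{quote}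
Is $\mathcal P_{FPP}(\ell_1)$ dense in $\mathcal P(\ell_1)$?
\end{quote}

There is a reason to guess that it is. By the Banach contraction principle, a fixed point free nonexpansive map on a closed set has Lipschitz constant exactly $1$, so each single counterexample to the FPP is a borderline object which a small change of the norm may destroy. But the new norm has nonexpansive maps of its own. If $p\ge c\|\cdot\|$ and $\rho(p,q)\le\delta<c$, a $q$-nonexpansive map is only known to be $p$-Lipschitz with constant $(c+\delta)/(c-\delta)>1$, and since the complement of $\mathcal P_{FPP}(\ell_1)$ is dense, no ball of $\mathcal P(\ell_1)$ consists of norms with the FPP. So density cannot come from stability near a good norm. A term of size $\varepsilon$ has to enforce the FPP against a dominant term $p$ that has no relation to the coordinates of $\ell_1$.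

We write $\|\cdot\|=\|\cdot\|_1$ and $x=(x(1),x(2),\dots)$ for $x\in\ell_1$. For $k\ge1$ put
\[
R_kx=(0,\dots,0,x(k),x(k+1),\dots),\qquad Q_k=I-R_k,\qquad \gamma_k=1-2^{-k},
\]
\[
N(x)=\sup_{k}\gamma_k\|R_kx\|,\qquad |x|_w=\Big(\sum_k4^{-k}|x(k)|^2\Big)^{1/2}.
\]

\begin{theorem}\label{thm:l1}
Let $p\in\mathcal P(\ell_1)$ and $\varepsilon>0$. The norm
\[
q(x)=\Big(\big(p(x)+\varepsilon N(x)\big)^2+\varepsilon^2|x|_w^2\Big)^{1/2}
\]
is equivalent to $\|\cdot\|_1$, satisfies $p\le q\le p+2\varepsilon\|\cdot\|_1$ (so $\rho(p,q)\le2\varepsilon$), and has the FPP. Hence $\mathcal P_{FPP}(\ell_1)$ is dense in $\mathcal P(\ell_1)$.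
\end{theorem}

Together with the density of the complement, this shows that $\mathcal P_{FPP}(\ell_1)$ is dense with empty interior, so that its topological boundary is all of $\mathcal P(\ell_1)$.

The proof uses neither a lower bound on $p$ nor that the coordinates are scalars. Let $F_1,F_2,\dots$ be finite-dimensional normed spaces and let $Z=(\bigoplus_kF_k)_{\ell_1}$ be the space of sequences $z=(z(k))_k$ with $z(k)\in F_k$ and $\|z\|=\sum_k\|z(k)\|<\infty$. Define $R_k$, $Q_k$ and $N$ on $Z$ by the formulas above, fix linear injections $J_k:F_k\to\ell_2^{\dim F_k}$ with $\|J_k\|\le1$, and put $|z|_w=(\sum_k4^{-k}\|J_kz(k)\|_2^2)^{1/2}$. A subset $A$ of a topological space $Y$ is \emph{homotopy dense} if there is a continuous $H:Y\times[0,1]\to Y$ with $H(y,0)=y$ and $H(y,\varepsilon)\in A$ for all $y\in Y$ and $\varepsilon\in(0,1]$.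

\begin{theorem}\label{thm:general}
Let $X$ be a closed subspace of $Z$ (for example $X=\ell_1$, or any closed subspace of $\ell_1$).
\begin{enumerate}
\item[(1)] For every continuous seminorm $p$ on $X$ and every $\varepsilon>0$, the function $q_{p,\varepsilon}=\big((p+\varepsilon N)^2+\varepsilon^2|\cdot|_w^2\big)^{1/2}$ is an equivalent norm on $X$ with the FPP.
\item[(2)] Put $H(p,0)=p$ and $H(p,\varepsilon)=q_{p,\varepsilon}$ for $\varepsilon\in(0,1]$. Then $H:\mathcal P(X)\times[0,1]\to\mathcal P(X)$ satisfies $\rho(H(p,\varepsilon),H(p',\varepsilon'))\le\rho(p,p')+2|\varepsilon-\varepsilon'|$, and $H(p,\varepsilon)\in\mathcal P_{FPP}(X)$ for all $\varepsilon\in(0,1]$. Thus $\mathcal P_{FPP}(X)$ is homotopy dense in $\mathcal P(X)$.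
\end{enumerate}
\end{theorem}

We prove both theorems at once, in the setting of Theorem~\ref{thm:general}; the space $\ell_1$ is the case where each $F_k$ is the scalar field, $J_k$ is the identity and $X=Z$, and the reader may keep this case in mind. Section~\ref{sec:simplex} shows on the unit simplex what the term $\varepsilon N$ does. Sections~\ref{sec:space} and~\ref{sec:value} reduce the FPP to the vanishing of a min-max value attached to $T$. Section~\ref{sec:gain} proves the general form of the estimate seen on the simplex, Section~\ref{sec:equilibrium} uses the term $\varepsilon|\cdot|_w$ to produce a configuration to which the estimate applies, and Section~\ref{sec:vanishing} concludes.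

\section{The mechanism on the simplex}\label{sec:simplex}

Let $(e_k)$ be the unit vectors of $\ell_1$ and $S=\{y\in\ell_1:\ y(k)\ge0,\ \sum_ky(k)=1\}$, a closed, bounded, convex set. The shift $Uy=(0,y(1),y(2),\dots)$ maps $S$ into $S$ and is an isometry for $\|\cdot\|$. A fixed point satisfies $y(1)=0$ and $y(k+1)=y(k)$, so $y=0\notin S$. Hence $\|\cdot\|$ fails the FPP. The points $x_n=\frac1n(e_1+\dots+e_n)$ satisfy $\|x_n-Ux_n\|=2/n$ and tend coordinatewise to $0$: the approximate fixed points let their mass escape to infinity. The norm $N$ charges mass more the farther out it sits. For instance $N(e_n-e_{n+1})=\max\{2\gamma_n,\gamma_{n+1}\}=2\gamma_n$ is strictly increasing in $n$, so $U$ is not nonexpansive for $\|\cdot\|+\varepsilon N$.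

To see more than one map, let $T:S\to S$ be nonexpansive for an equivalent norm $q$, and assume that $q(e_n-Te_n)\to0$ and that $\varphi(y)=\lim_nq(e_n-y)$ exists for all $y$. Then $\varphi$ is convex and continuous and $\varphi(Ty)\le\varphi(y)$ (Lemma~\ref{lem:phi} below), so the sublevel sets of $\varphi$ in $S$ are closed, convex and $T$-invariant.

For $q=\|\cdot\|$ we have $\|e_n-y\|=2-2y(n)$, so $\varphi=2$ on $S$, which gives nothing. For $q=N$ the functional is
\[
\nu(y)=\lim_nN(e_n-y)=\sup_k\gamma_k\big(1+\|R_ky\|\big);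
\]
for finitely supported $y$ and large $n$ this holds because $\|R_k(e_n-y)\|$ is $1+\|R_ky\|$ for $k\le n$ and $0$ for $k>n$, and both sides are Lipschitz in $y$. Now $\nu(e_1)=1$, and $\nu(y)\le1$ exactly when $\|R_ky\|\le1/\gamma_k-1=1/(2^k-1)$ for all $k$. So $\{y\in S:\nu(y)\le1\}$ is a nonempty invariant convex set with uniformly small tails. It is norm compact, and $T$ has a fixed point by Schauder's theorem.

Now let $q=p+\varepsilon N$, so that $\varphi=\pi+\varepsilon\nu$ with $\pi(y)=\lim_np(e_n-y)$. The preference of $\nu$ for near points can be overruled by $p$: for $p(x)=\sum_k(1+2^{-k})|x(k)|$ we get $\pi(e_K)=2+2^{-K}$ and $\nu(e_K)=2\gamma_K$, so $\varphi(e_K)=2+2\varepsilon+(1-2\varepsilon)2^{-K}$ decreases in $K$ when $\varepsilon<\frac12$. What no $p$ can overrule is a gain of convexity. Let $2\le j<K$, $0<t\le2^{-j}$ and $m=(1-t)e_K+te_j$. Then $\|R_km\|$ equals $1$ for $k\le j$, equals $1-t$ for $j<k\le K$, and vanishes for $k>K$, so $\nu(m)=\max\{2\gamma_j,(2-t)\gamma_K,1\}$. Since $2(\gamma_K-\gamma_j)\ge2^{-j}\ge t\gamma_K$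 and $2\gamma_j\ge1$, the maximum is $(2-t)\gamma_K$, and
\[
(1-t)\nu(e_K)+t\nu(e_j)-\nu(m)=t(2\gamma_j-\gamma_K)\ge\frac t2 .
\]
As $\pi$ is convex, $\varphi(m)\le(1-t)\varphi(e_K)+t\varphi(e_j)-\varepsilon t/2$ for every $p$. Let $I=\inf_S\varphi$ and suppose that $\varphi(e_j)\le I+\eta$ and $\varphi(e_K)\le I+s$. Then $I\le\varphi(m)\le I+s+t\eta-\varepsilon t/2$, that is,
\[
s\ge t\Big(\frac\varepsilon2-\eta\Big).
\]
So if one vertex $z=e_j$ is a minimizer of $\varphi$ up to an error $\eta<\varepsilon/2$, no vertex $v=e_K$ with $K>j$ is a minimizer up to an error smaller than $2^{-j}(\varepsilon/2-\eta)$: good near-minimizers cannot escape along the vertices.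

Two features of this computation govern the general proof. First, there are two scales. The error $\eta$ at $z$ is multiplied by $t$ and has to beat only $\varepsilon$, whereas the error $s$ at $v$ has to beat $\varepsilon t$, and $t$ is limited by the gaps of $(\gamma_k)$ near the place where $z$ lives. Second, $v$ agrees with the coordinatewise limit $0$ of $(e_n)$ on the initial coordinates that carry $z$, whereas $z$ differs from it there.

\section{Coordinatewise convergence and the norm $q$}\label{sec:space}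

From now on $Z$, $X$, $N$ and $|\cdot|_w$ are as in Theorem~\ref{thm:general}. We use constantly that $\|\cdot\|$ is additive over disjoint sets of coordinates: $\|z\|=\|Q_kz\|+\|R_kz\|$, and $\|R_jz\|=\|(R_j-R_L)z\|+\|R_Lz\|$ for $j<L$. The space $Z$ is separable, since the finitely supported sequences are dense, and hence so is $X$. The norm $|\cdot|_w$ is the norm of the image of $z$ under the linear injection $z\mapsto(2^{-k}J_kz(k))_k$ into a Hilbert space, so it satisfies the parallelogram law. The first lemma says that it metrizes coordinatewise convergence on bounded sets; for $\ell_1=c_0^*$ this is weak* convergence.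

\begin{lemma}\label{lem:w}
\begin{enumerate}
\item[(a)] $|z|_w\le\frac12\|z\|\le N(z)\le\|z\|$ for $z\in Z$.
\item[(b)] For every $L$ there is a constant $c_L$ with $\|Q_Lz\|\le c_L|z|_w$ for $z\in Z$.
\item[(c)] A bounded sequence $(z_n)$ in $Z$ converges coordinatewise to $z\in Z$ if and only if $|z_n-z|_w\to0$, and the closed balls of $(Z,\|\cdot\|)$ are compact for $|\cdot|_w$.
\end{enumerate}
\end{lemma}

\begin{proof}
The $\ell_2$-norm is at most the $\ell_1$-norm and $\|J_k\|\le1$, so $|R_Lz|_w\le\sum_{k\ge L}2^{-k}\|z(k)\|\le2^{-L}\|z\|$. The case $L=1$, with $R_1=I$, $\gamma_1=\frac12$ and $\gamma_k\le1$, gives (a). On the finite-dimensional space $Q_LZ$ the norms $\|\cdot\|$ and $|\cdot|_w$ are equivalent, and $|Q_Lz|_w\le|z|_w$; this gives (b). (In $\ell_1$ the Cauchy--Schwarz inequality gives $c_L=2^L$.)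

For (c), convergence for $|\cdot|_w$ implies coordinatewise convergence by (b). Conversely, $|z_n-z|_w\le|Q_L(z_n-z)|_w+2^{-L}\|z_n-z\|$, where the first term tends to $0$ for each $L$ and the second is small uniformly in $n$ for large $L$. If $\|z_n\|\le R$, a diagonal argument in the finite-dimensional spaces $F_k$ gives a subsequence converging coordinatewise to some $(z(k))_k$, and $\sum_{k<L}\|z(k)\|=\lim\|Q_Lz_n\|\le R$ for all $L$. So the limit lies in the ball of radius $R$.
\end{proof}

For a bounded set $B\subset Z$ we denote by $\overline B$ its closure in $(Z,|\cdot|_w)$. By (c) it is compact for $|\cdot|_w$; it has the same $|\cdot|_w$-diameter as $B$, and it is convex if $B$ is. It need not be contained in $X$ when $B\subset X$.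

The second lemma is the property of $\ell_1$-sums behind the formula for $\nu$: the mass that escapes to infinity is asymptotically disjoint from any fixed vector, and every tail sees all of it.

\begin{lemma}\label{lem:split}
Let $(x_n)$ be a bounded sequence in $Z$ that converges coordinatewise to $x_*\in Z$, with $\|x_n-x_*\|\to r$. For all $y\in Z$ and $k\ge1$,
\[
\lim_n\|R_k(x_n-y)\|=r+\|R_k(x_*-y)\|,\qquad\lim_nN(x_n-y)=\sup_k\gamma_k\big(r+\|R_k(x_*-y)\|\big).
\]
\end{lemma}

\begin{proof}
Let $u_n=x_n-x_*$ and $b=R_k(x_*-y)$, so that $R_k(x_n-y)=R_ku_n+b$. For every $l$ we have $\|Q_lu_n\|\to0$, hence $\|R_lu_n\|\to r$. Given $\delta>0$, choose $l\ge k$ with $\|R_lb\|<\delta$. Splitting at coordinate $l$,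
\[
\|R_ku_n+b\|\ge\big(\|R_lu_n\|-\|R_lb\|\big)+\big(\|Q_lb\|-\|Q_lu_n\|\big)\ge\|R_lu_n\|+\|b\|-2\delta-\|Q_lu_n\|,
\]
and the right side tends to $r+\|b\|-2\delta$. Also $\|R_ku_n+b\|\le\|u_n\|+\|b\|\to r+\|b\|$. This proves the first formula, which gives $\liminf_nN(x_n-y)\ge\gamma_k(r+\|R_k(x_*-y)\|)$ for each $k$. In the other direction,
\[
N(x_n-y)\le\sup_k\gamma_k\big(\|u_n\|+\|R_k(x_*-y)\|\big)\le\sup_k\gamma_k\big(r+\|R_k(x_*-y)\|\big)+\big|\|u_n\|-r\big|.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:q}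
Let $p,p'$ be continuous seminorms on $X$, let $\varepsilon,\varepsilon'\ge0$, and put $q_{p,0}=p$.
\begin{enumerate}
\item[(a)] $q_{p,\varepsilon}$ is a seminorm, $p\le q_{p,\varepsilon}\le p+2\varepsilon\|\cdot\|$ and $q_{p,\varepsilon}\ge\frac\varepsilon2\|\cdot\|$.
\item[(b)] $|q_{p,\varepsilon}(x)-q_{p',\varepsilon'}(x)|\le|p(x)-p'(x)|+2|\varepsilon-\varepsilon'|\,\|x\|$ for $x\in X$.
\item[(c)] For $q=q_{p,\varepsilon}$ and $u,u'\in X$,
\[
2q(u)^2+2q(u')^2-4q\Big(\frac{u+u'}2\Big)^2\ge\varepsilon^2|u-u'|_w^2.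
\]
\end{enumerate}
\end{lemma}

\begin{proof}
The number $q_{p,\varepsilon}(x)$ is the Euclidean norm of the vector $(p(x)+\varepsilon N(x),\varepsilon|x|_w)\in\mathbb R^2$. Both entries are seminorms in $x$, and the Euclidean norm is nondecreasing in each nonnegative entry, so $q_{p,\varepsilon}$ is a seminorm. It lies between the first entry and the sum of the entries, and Lemma~\ref{lem:w}(a) gives (a). Two Euclidean norms differ by at most the sum of the differences of the entries, which is at most $|p(x)-p'(x)|+|\varepsilon-\varepsilon'|(N(x)+|x|_w)$; this gives (b). For (c), put $P=p+\varepsilon N$. Then $4P(\frac{u+u'}2)^2\le(P(u)+P(u'))^2\le2P(u)^2+2P(u')^2$, and the parallelogram law gives $2|u|_w^2+2|u'|_w^2-4|\frac{u+u'}2|_w^2=|u-u'|_w^2$.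
\end{proof}

By (a), $q_{p,\varepsilon}$ is an equivalent norm on $X$ for $\varepsilon>0$, with the bounds stated in Theorem~\ref{thm:l1}, and (b) is the estimate in Theorem~\ref{thm:general}(2), which makes $H$ continuous. Both theorems will be proved once we show that $q_{p,\varepsilon}$ has the FPP.

\section{Asymptotic functionals and the value of $T$}\label{sec:value}

Fix a continuous seminorm $p$ on $X$ and $\varepsilon>0$. Put $q=q_{p,\varepsilon}$, $P=p+\varepsilon N$, and fix $\beta>0$ with $q\le\beta\|\cdot\|$ on $X$. Let $C\subset X$ be nonempty, closed, bounded and convex, and let $T:C\to C$ be $q$-nonexpansive. Let $D$ and $d$ be the diameters of $C$ for $\|\cdot\|$ and for $q$. Let $\mathcal B(C)$ be the family of nonempty, closed, convex sets $B\subset C$ with $T(B)\subset B$.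

On the simplex we assumed that $(e_n)$ was an approximate fixed point sequence along which all limits exist. Such sequences are always available. For $B\in\mathcal B(C)$, let $\mathcal A(B)$ be the set of sequences $\xi=(x_n)$ in $B$ such that
\begin{itemize}
\item $q(x_n-Tx_n)\to0$;
\item $(x_n)$ converges coordinatewise to some $\xi_*\in Z$, and $\|x_n-\xi_*\|$ converges to some $r_\xi\ge0$;
\item $\pi_\xi(y)=\lim_np(x_n-y)$ exists for every $y\in X$.
\end{itemize}
If $B'\subset B$ then $\mathcal A(B')\subset\mathcal A(B)$, and $\xi_*\in\overline B$ for $\xi\in\mathcal A(B)$.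

\begin{lemma}\label{lem:nonempty}
$\mathcal A(B)\ne\emptyset$ for every $B\in\mathcal B(C)$.
\end{lemma}

\begin{proof}
Fix $b\in B$. For $\lambda\in(0,1)$ the map $x\mapsto(1-\lambda)Tx+\lambda b$ sends $B$ into $B$ and has Lipschitz constant $1-\lambda$ for $q$, and $B$ is complete. Its fixed point $x_\lambda$ satisfies $q(x_\lambda-Tx_\lambda)=\lambda q(b-Tx_\lambda)\le\lambda d$. Take $\lambda=1/n$, $n\ge2$. Lemma~\ref{lem:w}(c) gives a coordinatewise convergent subsequence, and along a further subsequence $\|x_n-\xi_*\|$ converges. The functions $y\mapsto p(x_n-y)$ are $\beta$-Lipschitz for $\|\cdot\|$, because $p\le q\le\beta\|\cdot\|$, and bounded at each point. A diagonal argument gives convergence on a countable dense subset of $X$, and the common Lipschitz bound extends it to $X$.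
\end{proof}

For $\xi=(x_n)\in\mathcal A(C)$ and $y\in X$ put
\[
\nu_\xi(y)=\sup_k\gamma_k\big(r_\xi+\|R_k(\xi_*-y)\|\big),\qquad P_\xi(y)=\pi_\xi(y)+\varepsilon\nu_\xi(y).
\]
By Lemmas~\ref{lem:w}(c) and~\ref{lem:split}, $|x_n-y|_w\to|\xi_*-y|_w$ and $P(x_n-y)\to P_\xi(y)$, so the \emph{asymptotic functional}
\begin{equation}\label{eq:phi}
\varphi_\xi(y)=\lim_nq(x_n-y)=\big(P_\xi(y)^2+\varepsilon^2|\xi_*-y|_w^2\big)^{1/2}
\end{equation}
is defined. Lemma~\ref{lem:split} with $k=1$ gives
\begin{equation}\label{eq:D}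
\nu_\xi(y)\le r_\xi+\|\xi_*-y\|=\lim_n\|x_n-y\|\le D\qquad(y\in C).
\end{equation}

\begin{lemma}\label{lem:phi}
Let $\xi\in\mathcal A(C)$.
\begin{enumerate}
\item[(a)] $\pi_\xi$ and $\varphi_\xi$ are convex, $\varphi_\xi$ is $1$-Lipschitz for $q$, and $q(y-y')\le\varphi_\xi(y)+\varphi_\xi(y')$ for $y,y'\in X$.
\item[(b)] $\varphi_\xi(Ty)\le\varphi_\xi(y)$ for $y\in C$.
\item[(c)] Let $B\in\mathcal B(C)$, let $\mathcal A'\subset\mathcal A(B)$ be nonempty, let $c_\xi\in\mathbb R$ for $\xi\in\mathcal A'$, and let $\Psi=\sup_{\xi\in\mathcal A'}(\varphi_\xi-c_\xi)$. Every nonempty set $\{y\in B:\Psi(y)\le c\}$ belongs to $\mathcal B(C)$.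
\end{enumerate}
\end{lemma}

\begin{proof}
Each property in (a) holds for the functions $y\mapsto p(x_n-y)$ or $y\mapsto q(x_n-y)$ and passes to the limit. For (b), $q(x_n-Ty)\le q(x_n-Tx_n)+q(Tx_n-Ty)\le q(x_n-Tx_n)+q(x_n-y)$. The set in (c) is the intersection of the sets $\{y\in B:\varphi_\xi(y)\le c+c_\xi\}$, which are closed, convex and $T$-invariant by (a) and (b).
\end{proof}

We cannot pass to a minimal element of $\mathcal B(C)$: without compactness a chain may have empty intersection, as the shift-invariant sets $\{y\in S:Q_ky=0\}$ show. Instead we attach a number to each invariant set and work with sets on which it is almost minimal. For $B\in\mathcal B(C)$ put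
\[
\Psi_B=\sup_{\xi\in\mathcal A(B)}\varphi_\xi,\qquad V(B)=\inf_B\Psi_B,\qquad V_0(C)=\inf\{V(B):B\in\mathcal B(C)\}.
\]
Thus $V(B)$ is the smallest radius at which a point of $B$ can see, asymptotically, all sequences of $\mathcal A(B)$ at once. For $\xi\in\mathcal A(B)$ and $y\in B$ the number $\varphi_\xi(y)$ is at most the $q$-diameter of $B$, so
\begin{equation}\label{eq:diam}
V(B)\le\operatorname{diam}_q(B).
\end{equation}

\begin{proposition}\label{prop:V}
$V_0(C)=0$ for every such $C$ and $T$.
\end{proposition}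

\begin{proof}[Proof of Theorems~\ref{thm:l1} and~\ref{thm:general}, assuming Proposition~\ref{prop:V}]
Put $B_0=C$. Given $B_{n-1}\in\mathcal B(C)$, apply the proposition to $T$ on $B_{n-1}$ to find $B'\in\mathcal B(B_{n-1})$ with $V(B')<1/n$, and put $B_n=\{y\in B':\Psi_{B'}(y)\le1/n\}$. This set is nonempty, so $B_n\in\mathcal B(C)$ by Lemma~\ref{lem:phi}(c). For $y,y'\in B_n$ and any $\xi\in\mathcal A(B')$ we have $q(y-y')\le\varphi_\xi(y)+\varphi_\xi(y')\le2/n$. So $(B_n)$ is a decreasing sequence of nonempty closed sets whose diameters tend to $0$, and by completeness its intersection is a single point $y$. Since $Ty\in B_n$ for all $n$, we get $Ty=y$. Hence $q$ has the FPP, and the other assertions were obtained after Lemma~\ref{lem:q}.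
\end{proof}

The rest of the paper proves Proposition~\ref{prop:V}. If $V=V_0(C)>0$, there is $B\in\mathcal B(C)$ on which all $\varphi_\xi$, $\xi\in\mathcal A(B)$, are at most $V+\eta$, while $\Psi_B\ge V$ on $B$. The family $(\varphi_\xi)$ is then almost flat at level $V$, and we contradict this by a gain of convexity.

\section{The gain of convexity}\label{sec:gain}

The next lemma is the computation of Section~\ref{sec:simplex} for a general $\xi$. Condition (i) says that $z$ differs from $\xi_*$ on a block $[j,L)$ where the weights $\gamma_k$ are already close to $1$. Condition (ii) says that $v$ is asymptotically far from the sequence but agrees with $\xi_*$ on $[1,L)$. Condition (iii) makes $t$ small compared with the gap $\gamma_L-\gamma_{L-1}=2^{-L}$. Put $\kappa=1/\sqrt2$.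

\begin{lemma}\label{lem:gain}
Let $\xi\in\mathcal A(C)$, $v,z\in C$, $1\le j<L$, $\sigma,\mu>0$ and $t\in(0,1)$. Assume that
\begin{enumerate}
\item[(i)] $D(1-\gamma_j)\le\frac14\sigma$ and $\|(R_j-R_L)(z-\xi_*)\|\ge\frac34\sigma$;
\item[(ii)] $r_\xi+\|v-\xi_*\|\ge\mu$ and $\|Q_L(v-\xi_*)\|\le\frac14\,2^{-L}\mu$;
\item[(iii)] $(2D+\frac12\sigma)\,t\le\frac12\,2^{-L}\mu$.
\end{enumerate}
Then $m=(1-t)v+tz$ satisfies
\[
\varphi_\xi(m)\le(1-t)\varphi_\xi(v)+t\varphi_\xi(z)-\tfrac12\kappa\varepsilon t\sigma .
\]
\end{lemma}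

\begin{proof}
Write $r=r_\xi$, $\nu=\nu_\xi$ and $G=(1-t)\nu(v)+t\nu(z)$. We first prove that
\begin{equation}\label{eq:gainN}
\gamma_k\big(r+\|R_k(m-\xi_*)\|\big)\le G-\tfrac12t\sigma\qquad\text{for every }k,
\end{equation}
so that $\nu(m)\le G-\frac12t\sigma$. Indices $k\ge L$ do not see the block on which $z$ differs from $\xi_*$, although $\nu(z)$ does; indices $k<L$ carry a weight smaller than the weight $\gamma_L$ available to $\nu(v)$.

\emph{Case $k\ge L$.} By \eqref{eq:D}, $r+\|R_j(z-\xi_*)\|\le D$. With (i) and additivity,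
\[
\nu(z)\ge\gamma_j\big(r+\|R_j(z-\xi_*)\|\big)\ge r+\|R_j(z-\xi_*)\|-\tfrac14\sigma\ge r+\|R_L(z-\xi_*)\|+\tfrac12\sigma .
\]
Since $\gamma_k\le1$ and $\|R_k(z-\xi_*)\|\le\|R_L(z-\xi_*)\|$,
\[
\gamma_k\big(r+\|R_k(m-\xi_*)\|\big)\le(1-t)\gamma_k\big(r+\|R_k(v-\xi_*)\|\big)+t\big(r+\|R_L(z-\xi_*)\|\big)\le(1-t)\nu(v)+t\big(\nu(z)-\tfrac12\sigma\big).
\]

\emph{Case $k<L$.} Put $\theta=\|Q_L(v-\xi_*)\|$ and $\tau=r+\|R_L(v-\xi_*)\|$. Then $r+\|v-\xi_*\|=\tau+\theta$, so $\tau\ge\mu-\theta$ by (ii). As $\gamma_k\le\gamma_{L-1}\le1$ and $\|m-v\|=t\|z-v\|\le Dt$,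
\[
\gamma_k\big(r+\|R_k(m-\xi_*)\|\big)\le\gamma_{L-1}\big(r+\|v-\xi_*\|+Dt\big)\le\gamma_{L-1}\tau+\theta+Dt .
\]
On the other hand $\nu(v)\le D$ by \eqref{eq:D}, so $G\ge\nu(v)-Dt\ge\gamma_L\tau-Dt$. The difference of the two bounds is
\[
2^{-L}\tau-\theta-2Dt\ge2^{-L}\mu-2\theta-2Dt\ge\tfrac12\,2^{-L}\mu-2Dt\ge\tfrac12t\sigma,
\]
by (ii) and (iii). This proves \eqref{eq:gainN}.

It remains to carry the gain from $\nu$ to $\varphi_\xi$. Put $\alpha=P_\xi(m)$, $b=\varepsilon|\xi_*-m|_w$, $\delta=\frac12\varepsilon t\sigma$, and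
\[
A=(1-t)P_\xi(v)+tP_\xi(z),\qquad A'=(1-t)\,\varepsilon|\xi_*-v|_w+t\,\varepsilon|\xi_*-z|_w .
\]
Convexity of $\pi_\xi$ and \eqref{eq:gainN} give $\alpha+\delta\le A$, and $b\le A'$ by the triangle inequality. By Lemma~\ref{lem:w}(a), $\varepsilon|\cdot|_w\le\varepsilon N\le P$ on $X$; applied to $x_n-m$, this gives $b\le\alpha$ in the limit, so $\kappa\sqrt{\alpha^2+b^2}\le\alpha$ and
\[
\big(\sqrt{\alpha^2+b^2}+\kappa\delta\big)^2=\alpha^2+b^2+2\kappa\delta\sqrt{\alpha^2+b^2}+\tfrac12\delta^2\le(\alpha+\delta)^2+b^2\le A^2+A'^2 .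
\]
By \eqref{eq:phi} the left side is $(\varphi_\xi(m)+\kappa\delta)^2$, and the triangle inequality in $\mathbb R^2$ gives $\sqrt{A^2+A'^2}\le(1-t)\varphi_\xi(v)+t\varphi_\xi(z)$.
\end{proof}

\section{Localization and equilibrium}\label{sec:equilibrium}

To use Lemma~\ref{lem:gain} we need a sequence $\xi$ and points $v,z$ such that $\varphi_\xi(m)$ and $\varphi_\xi(v)$ agree up to an error $s$ much smaller than $t$, and such that $v$ is close to $\xi_*$ on $[1,L)$. The flatness described after Proposition~\ref{prop:V} is not precise enough: it has error $\eta$, and $\eta$ is fixed before $B$, hence before $z\in B$, $L$ and $t$. The finer scale comes from taking $v$ among the near-minimizers on $B$ of a supremum $\Psi$ of asymptotic functionals, and $\xi$ almost attaining $\Psi(m)$. The term $\varepsilon|\cdot|_w$ in $q$ is there to make such near-minimizers cluster coordinatewise.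

\begin{lemma}\label{lem:local}
Let $B\in\mathcal B(C)$, let $c_\xi\ge0$ for $\xi\in\mathcal A(B)$, and put $\Psi=\sup_{\xi\in\mathcal A(B)}(\varphi_\xi-c_\xi)$ and $I=\inf_B\Psi$. Then $\Psi$ and $I$ are finite, and for $s>0$ the set $E_s=\{y\in B:\Psi(y)\le I+s\}$ belongs to $\mathcal B(C)$ and has $|\cdot|_w$-diameter at most
\[
\omega(s)=\frac4\varepsilon\sqrt{s(d+s)} .
\]
\end{lemma}

\begin{proof}
On $B$ we have $-c_{\xi_0}\le\Psi\le d$ for any fixed $\xi_0\in\mathcal A(B)$. So $E_s\neq\emptyset$, and $E_s\in\mathcal B(C)$ by Lemma~\ref{lem:phi}(c). Let $y,y'\in E_s$ and $y''=\frac12(y+y')\in B$. Since $\Psi(y'')\ge I$, there is $\xi=(x_n)\in\mathcal A(B)$ with $\varphi_\xi(y'')-c_\xi\ge I-s$. Then $\varphi_\xi(y)$ and $\varphi_\xi(y')$ are at most $I+s+c_\xi\le\varphi_\xi(y'')+2s$. Lemma~\ref{lem:q}(c) with $u=x_n-y$, $u'=x_n-y'$ gives in the limit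
\[
\varepsilon^2|y-y'|_w^2\le4\big(\varphi_\xi(y'')+2s\big)^2-4\varphi_\xi(y'')^2=16s\big(\varphi_\xi(y'')+s\big)\le16s(d+s).\qedhere
\]
\end{proof}

The bound $\omega(s)$ does not depend on $B$ or on the constants $c_\xi$, and $\omega(s)\to0$ as $s\to0$.

Suppose for a moment that all $\xi\in\mathcal A(B)$ have the same limit $\xi_*=a$, and take $c_\xi=0$. Since $\mathcal A(E_s)\ne\emptyset$, the point $a$ lies in $\overline{E_s}$, so every $v\in E_s$ satisfies $\|Q_L(v-a)\|\le c_L\omega(s)$; and a sequence $\xi$ that almost attains $\Psi_B(m)$ has limit $a$. Then the closeness required in (ii) holds as soon as $s$ is small. In general the limit $\xi_*$ of that sequence can be anywhere in $\overline B$. Replacing $B$ by $E_s$ localizes the limits but forces $z\in E_s$, so that $L$ and $t$ depend on $s$, which is circular.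

We therefore keep $B$ and penalize the sequences whose limit is far from a point $a$. For $M>0$, $a\in\overline B$, $y\in B$ and $s>0$ put
\[
\Psi_a(y)=\sup_{\xi\in\mathcal A(B)}\big[\varphi_\xi(y)-M|\xi_*-a|_w\big],\qquad I(a)=\inf_B\Psi_a,\qquad E_{a,s}=\{y\in B:\Psi_a(y)\le I(a)+s\}.
\]
Two things can go wrong. The near-minimizers of $\Psi_a$ may cluster at a point other than $a$; and if $a$ is far from all limits $\xi_*$, the penalty lowers $I(a)$ and does not bring the relevant limits near $a$. Both are excluded when $a$ is a fixed point of the map that sends $a$ to the cluster point.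

\begin{proposition}\label{prop:eq}
Let $B\in\mathcal B(C)$ and $M>0$. There is $a\in\overline B$ such that
\begin{enumerate}
\item[(a)] $|y-a|_w\le\omega(s)$ for all $s>0$ and $y\in E_{a,s}$;
\item[(b)] $I(a)\ge V_0(C)$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $a\in\overline B$. By Lemma~\ref{lem:local} the sets $\overline{E_{a,s}}\subset\overline B$, $s>0$, are nonempty, compact for $|\cdot|_w$, nested, and of diameter at most $\omega(s)\to0$. Let $f(a)\in\overline B$ be their unique common point.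

The map $f$ is continuous. Let $a,a'\in\overline B$ and $\theta=M|a-a'|_w$. The penalties for $a$ and $a'$ differ by at most $\theta$, so $|\Psi_a-\Psi_{a'}|\le\theta$ and $|I(a)-I(a')|\le\theta$. For $y\in E_{a',s}$ we get $\Psi_a(y)\le I(a')+s+\theta\le I(a)+s+2\theta$, that is, $E_{a',s}\subset E_{a,s+2\theta}$. Hence $f(a)$ and $f(a')$ both lie in $\overline{E_{a,s+2\theta}}$, and letting $s\to0$ we obtain $|f(a)-f(a')|_w\le\omega(2M|a-a'|_w)$.

Schauder's theorem, applied to the compact convex set $\overline B$ in the normed space $(Z,|\cdot|_w)$, gives $a$ with $f(a)=a$. Then $a\in\overline{E_{a,s}}$ for all $s$, which gives (a). For (b), write $E=E_{a,s}\in\mathcal B(C)$. If $\xi\in\mathcal A(E)$, then $\xi_*\in\overline E$, so $|\xi_*-a|_w\le\omega(s)$, and $\xi\in\mathcal A(B)$, so for $y\in E$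
\[
\varphi_\xi(y)\le\Psi_a(y)+M|\xi_*-a|_w\le I(a)+s+M\omega(s).
\]
Therefore $V_0(C)\le V(E)\le I(a)+s+M\omega(s)$. Let $s\to0$ with $M$ fixed.
\end{proof}

\section{The value vanishes}\label{sec:vanishing}

\begin{proof}[Proof of Proposition~\ref{prop:V}]
Suppose that $V=V_0(C)>0$. Fix
\[
\sigma=\frac V{7\beta},\qquad\mu=\frac V{2\beta},\qquad j\ge1\text{ with }D(1-\gamma_j)\le\frac\sigma4,\qquad\eta=\min\Big\{V,\frac{\kappa\varepsilon\sigma}8\Big\}.
\]
The remaining objects are chosen in the order $B$, $a_\infty$, $z$, $L$, $t$, $M$, $s$, $v$, $\xi$.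

\emph{Step 1: an almost flat set.} Choose $B_1\in\mathcal B(C)$ with $V(B_1)<V+\eta$ and put $B=\{y\in B_1:\Psi_{B_1}(y)\le V+\eta\}$, which is in $\mathcal B(C)$ by Lemma~\ref{lem:phi}(c). Since $\mathcal A(B)\subset\mathcal A(B_1)$,
\begin{equation}\label{eq:flat}
\varphi_\xi(y)\le V+\eta\qquad\text{for all }\xi\in\mathcal A(B),\ y\in B.
\end{equation}

\emph{Step 2: the point $z$.} For $M=1,2,\dots$ let $a_M\in\overline B$ be given by Proposition~\ref{prop:eq}. The penalty must be large compared with $c_L$, so $z$ and $L$ have to be fixed before $M$. We therefore compare $z$ with a limit point: by compactness there is $a_\infty\in\overline B$ with $|a_M-a_\infty|_w\to0$ along a subsequence. We claim that there is $z\in B$ with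
\[
\|R_j(z-a_\infty)\|\ge\sigma .
\]
Otherwise take $\xi=(x_n)\in\mathcal A(B)$. Then $\|x_n-x_i\|<2\sigma+\|Q_j(x_n-x_i)\|$ for all $n,i$, so $\varphi_\xi(x_i)\le\beta(2\sigma+\|Q_j(\xi_*-x_i)\|)\le3\beta\sigma$ for large $i$. The set $E=\{y\in B:\varphi_\xi(y)\le3\beta\sigma\}$ is thus nonempty. By Lemma~\ref{lem:phi} it belongs to $\mathcal B(C)$ and has $q$-diameter at most $6\beta\sigma$, and \eqref{eq:diam} gives $V\le V(E)\le6\beta\sigma=\frac67V$, which is absurd.

\emph{Step 3: the constants.} Choose $L>j$ with $\|R_L(z-a_\infty)\|\le\frac18\sigma$, and $t\in(0,\frac18]$ satisfying condition (iii) of Lemma~\ref{lem:gain}. Choose $M$ in the subsequence with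
\begin{equation}\label{eq:M}
c_L\Big(\frac{2\eta}M+|a_M-a_\infty|_w\Big)\le\frac\sigma8,\qquad c_L\,\frac{2\eta}M\le\frac{2^{-L}\mu}8,
\end{equation}
and then $s>0$ with
\begin{equation}\label{eq:s}
c_L\,\omega(s)\le\frac{2^{-L}\mu}8,\qquad s\le\min\Big\{\frac V4,\frac{\kappa\varepsilon t\sigma}{16}\Big\}.
\end{equation}
The last condition implies $s\le\eta$. Write $a=a_M$ and $I=I(a)$, so that $I\ge V$.

\emph{Step 4: the point $v$ and the sequence $\xi$.} Take $v\in E_{a,s}$ and $m=(1-t)v+tz\in B$. Since $\Psi_a(m)\ge I$, there is $\xi=(x_n)\in\mathcal A(B)$ such that, with $h=M|\xi_*-a|_w\ge0$,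
\begin{equation}\label{eq:three}
\varphi_\xi(m)\ge I+h-s,\qquad\varphi_\xi(v)\le I+h+s,\qquad\varphi_\xi(z)\le I+\eta .
\end{equation}
The second inequality holds because $v\in E_{a,s}$, and the third follows from \eqref{eq:flat} and $I\ge V$. The same two facts bound the penalty: $h\le\varphi_\xi(m)-I+s\le\eta+s\le2\eta$, so $|\xi_*-a|_w\le2\eta/M$. This is the decisive use of Proposition~\ref{prop:eq}(b).

\emph{Step 5: conditions (i) and (ii).} By Lemma~\ref{lem:w}(b) and \eqref{eq:M},
\[
\|Q_L(\xi_*-a_\infty)\|\le c_L\big(|\xi_*-a|_w+|a-a_\infty|_w\big)\le\tfrac18\sigma .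
\]
By additivity, $\|(R_j-R_L)(z-a_\infty)\|=\|R_j(z-a_\infty)\|-\|R_L(z-a_\infty)\|\ge\frac78\sigma$, and $\|(R_j-R_L)(\xi_*-a_\infty)\|\le\|Q_L(\xi_*-a_\infty)\|$. Hence $\|(R_j-R_L)(z-\xi_*)\|\ge\frac34\sigma$, and (i) holds. By Proposition~\ref{prop:eq}(a), \eqref{eq:M} and \eqref{eq:s},
\[
\|Q_L(v-\xi_*)\|\le c_L\big(|v-a|_w+|a-\xi_*|_w\big)\le c_L\,\omega(s)+c_L\,\frac{2\eta}M\le\frac{2^{-L}\mu}4 .
\]
Finally, by \eqref{eq:three}, convexity and \eqref{eq:flat},
\[
V-s\le\varphi_\xi(m)\le\varphi_\xi(v)+t\varphi_\xi(z)\le\varphi_\xi(v)+t(V+\eta).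
\]
Since $s\le\frac14V$ and $t(V+\eta)\le\frac18\cdot2V$, we get $\varphi_\xi(v)\ge\frac12V$. By \eqref{eq:D}, $\varphi_\xi(v)\le\beta\lim_n\|x_n-v\|=\beta(r_\xi+\|v-\xi_*\|)$, so $r_\xi+\|v-\xi_*\|\ge\mu$, and (ii) holds.

\emph{Step 6: contradiction.} Lemma~\ref{lem:gain} and \eqref{eq:three} give
\[
I+h-s\le\varphi_\xi(m)\le(1-t)(I+h+s)+t(I+\eta)-\tfrac12\kappa\varepsilon t\sigma\le I+h+s+t\eta-\tfrac12\kappa\varepsilon t\sigma .
\]
By \eqref{eq:s} and the choice of $\eta$,
\[
\tfrac12\kappa\varepsilon t\sigma\le2s+t\eta\le\tfrac18\kappa\varepsilon t\sigma+\tfrac18\kappa\varepsilon t\sigma=\tfrac14\kappa\varepsilon t\sigma,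
\]
which is false because $\kappa\varepsilon t\sigma>0$. Hence $V_0(C)=0$.
\end{proof}

This completes the proof of Theorems~\ref{thm:l1} and~\ref{thm:general}.

\begin{remark}[the role of each ingredient]\label{rem:hyp}
The seminorm $p$ enters only through the bound $p\le q\le\beta\|\cdot\|$ and the convexity of $\pi_\xi$, and it is evaluated only at differences of points of $X$. At the points $a_M$, $a_\infty$ and $\xi_*$, which may lie outside $X$, only $\|\cdot\|$ and $|\cdot|_w$ are evaluated. This is why $p$ may be degenerate and $X$ may be any closed subspace.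

That $\gamma_k\to1$ is used to choose $j$, and that $\gamma_L>\gamma_{L-1}$ is used in the case $k<L$ of Lemma~\ref{lem:gain}. With all weights equal to $1$ the result fails: then $N=\|\cdot\|$, and the shift of Section~\ref{sec:simplex} satisfies $\|Ux\|=\|x\|$ and $|Ux|_w=\frac12|x|_w$, so it is nonexpansive for $\big((1+\varepsilon)^2\|\cdot\|^2+\varepsilon^2|\cdot|_w^2\big)^{1/2}$.

The additivity of the $\ell_1$-sum is used in Lemmas~\ref{lem:split} and~\ref{lem:gain} and in Step~5. That the $F_k$ are finite-dimensional is used in parts (b) and (c) of Lemma~\ref{lem:w} and for the separability of $Z$. It cannot be dropped: if we allow $F_1=\ell_1$ with $J_1x=(2^{-i}x(i))_i\in\ell_2$, and take $X=F_1$ and $p=0$, then $N=\frac12\|\cdot\|$ on $X$ and the shift is nonexpansive for $q_{0,\varepsilon}$ by the same two identities.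

The term $\varepsilon|\cdot|_w$, combined with $P$ in the Euclidean way, serves only to obtain Lemma~\ref{lem:q}(c) and hence Lemma~\ref{lem:local}; in Lemma~\ref{lem:gain} it costs the factor $\kappa$.
\end{remark}

\begin{thebibliography}{1}
\bibitem{rays} \emph{Rays of equivalent norms with the fixed point property in some nonreflexive Banach spaces}, \texttt{http://www.ybook.co.jp/online-p/JNCA/vol15/jncav15n2p355.pdf}
\end{thebibliography}
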